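\title{A product of essentially saturated compact complex manifolds that is not essentially saturated}


\begin{abstract}
A compact complex variety is essentially saturated if all analytic subsets of its cartesian powers are definable, with parameters, from countably many of them. We show that this class is not closed under products: there are essentially saturated compact complex manifolds $X$ and $Y$ of dimension three such that $X\times Y$ is not essentially saturated. Both are principal elliptic bundles $L^\times/q^{\mathbb Z}$ over a simple non-projective complex torus. For finite products of such bundles with $c_1(L)\neq0$ we determine exactly when the product is essentially saturated; the answer depends only on the homomorphisms between the elliptic fibers.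
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{compact complex variety} is a reduced and irreducible compact complex analytic space. A subset $A$ of a complex analytic space $X$ is \emph{analytic} if every $x\in X$ has an open neighborhood $U$ with finitely many holomorphic functions $f_1,\dots,f_m$ on $U$ whose set of common zeros is $A\cap U$; in particular analytic sets are closed. A set is \emph{constructible} if it is a finite boolean combination of analytic sets.

For a compact complex variety $X$ let $\mathcal A(X)$ be the first-order structure with universe $X$ and with one predicate $P_A$ for each analytic subset $A$ of each cartesian power $X^n$. Let $\mathcal L$ be this language. Formulas are built from the predicates and equality by the connectives $\wedge,\vee,\neg$ and the quantifiers $\exists,\forall$, which range over $X$. A formula $\phi(z;c)$ in two tuples of variables describes a family of sets $\phi(X^m;c)=\{z\in X^m:\phi(z;c)\text{ holds}\}$, one for each value of the tuple $c$ in $X$. The members of such families are the \emph{definable} sets; thus ``definable'' always means definable with parameters. It is known that $\mathcal A(X)$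 has quantifier elimination: every definable set is constructible.

\begin{definition}\label{def:es}
The variety $X$ is \emph{essentially saturated} if the following equivalent conditions hold.
\begin{itemize}
\item[(a)] There is a countable sublanguage $\mathcal L_0\subset\mathcal L$ such that every analytic subset of every cartesian power of $X$ is definable in $\mathcal A(X)$ by an $\mathcal L_0$-formula with parameters from $X$.
\item[(b)] There is a structure $\mathcal M$ with universe $X$, in a countable language, such that a subset of a cartesian power of $X$ is definable in $\mathcal M$ if and only if it is definable in $\mathcal A(X)$.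
\end{itemize}
\end{definition}

A structure $\mathcal M$ as in (b) is saturated, which explains the name. We work with (a) only. The language $\mathcal L$ is uncountable as soon as $\dim X>0$, since every point has its own predicate. A countable language has only countably many formulas, so (a) says that the analytic subsets of the powers of $X$ fit into countably many definable families.

The projective line shows how this happens. An analytic subset of $(\mathbb P^1)^n$ is algebraic, hence a finite intersection of zero sets of multihomogeneous polynomials $\sum_Ia_Ix^I$. For a fixed multidegree, with $N$ monomials $x^I$, the equation $\sum_I\big(c_I^0\prod_{J\ne I}c_J^1\big)x^I=0$ defines one analytic subset of $(\mathbb P^1)^n\times(\mathbb P^1)^N$, and its fiber over the parameter $c_I=[c_I^0:c_I^1]=[a_I:1]$ is the zero set of $\sum_Ia_Ix^I$. There are countably many multidegrees. More generally, every projective variety is essentially saturated, and the class of essentially saturated varieties is closed under taking subvarieties; we use both facts as known.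

The question we answer is taken from \cite{sat}: \emph{if $X$ and $Y$ are essentially saturated compact complex varieties, must $X\times Y$ be essentially saturated?} The first evidence suggests yes. A product of projective varieties is projective, and for $Y=X$ the answer is yes for formal reasons (Lemma~\ref{lem:square}). But the hypothesis concerns the powers $X^n$ and $Y^n$ separately, and it says nothing about the analytic subsets of $X^n\times Y^n$ that tie the two factors together. We show that these can escape every countable language.

All tori are complex tori, and an \emph{abelian variety} is a projective torus. A torus $M$ is \emph{simple} if $M\ne0$ and its only subtori are $0$ and $M$. For $\tau$ in the upper half plane put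
\[
q=e^{2\pi i\tau},\qquad\Lambda_\tau=\mathbb Z+\mathbb Z\tau,\qquad E_q=\mathbb C^*/q^{\mathbb Z}\cong\mathbb C/\Lambda_\tau,
\]
the isomorphism being induced by $v\mapsto e^{2\pi iv}$. For a holomorphic line bundle $L$ on a torus $M$ let $L^\times$ be the complement of the zero section, and let
\[
X(L,q)=L^\times/q^{\mathbb Z}.
\]
Since $|q|<1$, the group $q^{\mathbb Z}$ acts freely and properly by scalar multiplication in the fibers. So $X(L,q)$ is a compact connected complex manifold of dimension $\dim M+1$, and the action of $\mathbb C^*$ on $L^\times$ makes it a holomorphic principal $E_q$-bundle over $M$.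

\begin{theorem}\label{thm:A}
Let $z_1,z_2,z_3\in\mathbb C$ be algebraically independent over $\mathbb Q$ with $\operatorname{Im}z_1>0>\operatorname{Im}z_3$, and let
\[
\Omega=\begin{pmatrix}z_1&z_2\\z_2&z_3\end{pmatrix},\qquad M=\mathbb C^2/(\mathbb Z^2+\Omega\mathbb Z^2).
\]
Then $M$ is a simple torus that is not projective, and there is a line bundle $L$ on $M$ with $c_1(L)\ne0$. If $\tau$ in the upper half plane is not quadratic over $\mathbb Q$, then $X=X(L,e^{2\pi i\tau})$ and $Y=X(L,e^{-2\pi i/\tau})$ are essentially saturated, but $X\times Y$ is not.
\end{theorem}

So the answer to the question is no, already for manifolds of dimension three. The example is one case of a complete criterion. An elliptic curve $E$ has \emph{complex multiplication} if $\operatorname{End}(E)\ne\mathbb Z$.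

\begin{theorem}\label{thm:B}
Let $M$ be a simple non-projective torus, let $L_1,\dots,L_k$ be line bundles on $M$ with $c_1(L_i)\ne0$, and let $q_i=e^{2\pi i\tau_i}$ with $\tau_i$ in the upper half plane. Then $\prod_iX(L_i,q_i)$ is essentially saturated if and only if
\begin{itemize}
\item[(1)] no $E_{q_i}$ has complex multiplication, and
\item[(2)] for $i\ne j$, either $E_{q_i}$ and $E_{q_j}$ are not isogenous, or $q_i^a=q_j^b$ for some nonzero integers $a,b$.
\end{itemize}
\end{theorem}

Conditions (1) and (2) together say that every homomorphism $E_{q_i}\to E_{q_j}$ lifts to a homomorphism $w\mapsto w^m$ of $\mathbb C^*$ (Lemma~\ref{lem:tame}). This is the dividing line. The manifold $X(L,q)$ remembers the covering $\mathbb C^*\to E_q$, not only the curve $E_q$. In Theorem~\ref{thm:A} the fibers of $X$ and $Y$ are isomorphic, but the isomorphism does not lift to $\mathbb C^*$. It produces analytic subsets of $(X\times Y)^2$ that occur exactly over the points of a set $T\subset M^2$, a countable union of translates of an injectively immersed copy of $\mathbb C^{\dim M}$. Essential saturation would make $T$ a countable union of constructible sets, and it is not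 one.

Section~\ref{sec:model} computes $T$ and shows the two behaviors side by side. Section~\ref{sec:tori} describes the analytic subsets of powers of $M$, and Section~\ref{sec:nontame} proves the negative half. The positive half needs a description of all analytic subsets of all powers of $\prod_iX(L_i,q_i)$ (Section~\ref{sec:structure}) and a way to arrange them in countably many families (Section~\ref{sec:tame}). Section~\ref{sec:proofs} treats the torus of Theorem~\ref{thm:A} and completes both proofs.

\section{Background}\label{sec:background}

\subsection{Analytic and constructible sets}\label{sub:analytic}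

We use the following standard facts. An analytic subset of a compact complex space has finitely many irreducible components, and decreasing chains of such subsets stabilize, so that arbitrary intersections of them are analytic. The image of an analytic set under a proper holomorphic map is analytic (Remmert's theorem). If $A$ and $B$ are analytic, the closure of $A\setminus B$ is analytic. If $A$ is irreducible and $B\subsetneq A$ is analytic, then $B$ is nowhere dense in $A$ and $\dim B<\dim A$; by Baire's theorem, $A$ is not a countable union of such sets $B$. A connected manifold is irreducible. A bijective holomorphic map between manifolds is biholomorphic. If $U$ is a connected manifold and $R'\subset U$ is analytic of codimension at least $2$, then $U\setminus R'$ is connected with the same fundamental group as $U$, and both holomorphic functions (Hartogs) and meromorphic functions (Levi) on $U\setminus R'$ extend to $U$.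

\begin{lemma}\label{lem:constr}
Let $N$ be a compact complex variety and $S\subset N$ a constructible set.
\begin{itemize}
\item[(a)] $S$ is a finite union of sets $A_i\setminus B_i$ with $A_i$ irreducible analytic and $B_i\subsetneq A_i$ analytic.
\item[(b)] The closure $C$ of $S$ and the closure $C'$ of $C\setminus S$ are analytic, and $C'$ is nowhere dense in $C$. If $S\ne\emptyset$, then $\dim C'<\dim C$.
\item[(c)] If $f:N\to N'$ is a holomorphic map to a compact complex variety, then $f(S)$ is constructible.
\end{itemize}
\end{lemma}

\begin{proof}
(a) In disjunctive normal form $S$ is a finite union of sets $A\setminus B$ with $A,B$ analytic. Split $A$ into its components $A_i$, put $B_i=A_i\cap B$, and discard the components contained in $B$.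

(b) Since $A_i\setminus B_i$ is dense in $A_i$, we have $C=\bigcup_iA_i$. The set $C\setminus S$ is constructible, so $C'$ is analytic too, and $C'\subset\bigcup_iB_i$. A component of $C$ is a maximal member $A_j$ of the family $(A_i)$, and it lies in no $B_i$, since $A_j\subset B_i\subsetneq A_i$ contradicts maximality. So $C'$ contains no component of $C$. Hence $C'$ is nowhere dense in $C$, and each component of $C'$ is a proper subset of a component of $C$.

(c) This is quantifier elimination for the variety $N\times N'$. The set of pairs $((x,y),(x',y'))$ with $y=f(x')$ is analytic in $(N\times N')^2$, and $S\times N'$ is constructible. Hence $N\times f(S)=\{(x,y):\exists(x',y')\in S\times N'\ \ y=f(x')\}$ is definable in $\mathcal A(N\times N')$, so constructible. Intersect with a slice $\{x_0\}\times N'$.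
\end{proof}

\begin{lemma}\label{lem:square}
If $X$ is essentially saturated, then so is $X^2$.
\end{lemma}

\begin{proof}
Let $\mathcal L_0$ be a countable sublanguage for $X$, and write $w=(w^0,w^1)$ for points of $X^2$. Take as predicates on $X^2$ the analytic sets
\[
A_\varepsilon=\{(w_1,\dots,w_n):(w_1^{\varepsilon_1},\dots,w_n^{\varepsilon_n})\in A\}
\]
for $A\subset X^n$ in $\mathcal L_0$ and $\varepsilon\in\{0,1\}^n$, and the four relations $w^a=w'^{\,b}$ with $a,b\in\{0,1\}$. An analytic subset of $(X^2)^n=X^{2n}$ is defined by an $\mathcal L_0$-formula. In it, read the $2n$ free variables as $w_1^0,w_1^1,\dots,w_n^0,w_n^1$, replace each quantified variable by the coordinate $w^0$ of a variable $w$ over $X^2$, and replace each parameter $c$ by the coordinate $w^0$ of the parameter $w=(c,c)$. Every atomic subformula becomes one of the new predicates, and the quantifiers keep their meaning because $w\mapsto w^0$ is onto $X$.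
\end{proof}

\subsection{Tori and line bundles}\label{sub:tori}

A torus $A$ is the quotient of the vector space $\operatorname{Lie}A$ by a lattice $\Lambda_A$, and homomorphisms of tori lift to linear maps. A closed analytic subgroup $K$ has finitely many components, and its identity component $K^0$ is a subtorus. A subtorus is determined by a subgroup of $\Lambda_A$, so there are countably many. An \emph{isogeny} is a surjective homomorphism with finite kernel; if there is one from $A$ to $A'$, there is one from $A'$ to $A$. Subtori, quotients and isogenous images of abelian varieties are abelian varieties, and every torus of dimension one is projective.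

Let $M$ be a torus of dimension $g$. The sequence $0\to\mathbb Z\to\mathcal O\to\mathcal O^*\to0$, with the map $e^{2\pi i\,\cdot}$, gives $c_1:\operatorname{Pic}(M)=H^1(M,\mathcal O^*)\to H^2(M,\mathbb Z)$. Its kernel is
\[
\operatorname{Pic}^0(M)=\mathfrak h/\Gamma,\qquad\mathfrak h=H^1(M,\mathcal O),\qquad\Gamma=\text{image of }H^1(M,\mathbb Z),
\]
a torus of dimension $g$. We write $\operatorname{Pic}$ additively. Pullback along a homomorphism $R_0\to M$ is a holomorphic homomorphism $\operatorname{Pic}^0(M)\to\operatorname{Pic}^0(R_0)$. With $t_r$ the translation by $r\in M$, the map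
\[
\varphi_L:M\to\operatorname{Pic}^0(M),\qquad r\mapsto t_r^*L\otimes L^{-1},
\]
is a holomorphic homomorphism. Its differential is given by the Hermitian form of $c_1(L)$, so $\varphi_L=0$ if and only if $c_1(L)=0$. We denote by $\tilde\varphi_L:\operatorname{Lie}M\to\mathfrak h$ the linear lift; it maps $\Lambda_M$ into $\Gamma$.

\begin{lemma}\label{lem:isog}
If $M$ is simple and $c_1(L)\ne0$, then $\varphi_L$ is an isogeny, $\tilde\varphi_L$ is a linear isomorphism, and $\operatorname{Pic}^0(M)$ is simple.
\end{lemma}

\begin{proof}
The subtorus $(\ker\varphi_L)^0$ is not $M$, so it is $0$ and the kernel is finite. Both tori have dimension $g$, so $\varphi_L$ is onto. If $C\subset\operatorname{Pic}^0(M)$ is a subtorus, then $\varphi_L^{-1}(C)^0$ is a subtorus of $M$ of the same dimension, which is $0$ or $g$.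
\end{proof}

\subsection{Principal bundles}\label{sub:bundles}

Let $G$ be a commutative complex Lie group, written additively, and $B$ a complex manifold. Let $\mathcal O(G)$ be the sheaf on $B$ of holomorphic maps to $G$; thus $\mathcal O(\mathbb C)=\mathcal O$, $\mathcal O(\mathbb C^*)=\mathcal O^*$, and $\mathcal O(G)$ is the constant sheaf if $G$ is discrete. The transition functions of a holomorphic principal $G$-bundle $\pi:P\to B$ define a class $[P]\in H^1(B,\mathcal O(G))$, which vanishes if and only if $P$ has a holomorphic section. The action is written $x\mapsto g\cdot x$.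

Let $\chi:G\to A$ be a surjective homomorphism with kernel $F$. Then $P/F$ is a principal $A$-bundle with class $\chi_*[P]$. A map $s:P\to A$ is \emph{equivariant} if $s(g\cdot x)=s(x)+\chi(g)$. Holomorphic equivariant maps correspond to holomorphic sections of $P/F$: to $s$ corresponds the section $\sigma(\pi(x))=(-s(x))\cdot[x]$, and to $\sigma$ the map $s$ determined by $[x]=s(x)\cdot\sigma(\pi(x))$. Therefore
\begin{equation}\label{eq:equiv}
P\text{ has a holomorphic equivariant map to }A\iff\chi_*[P]=0\text{ in }H^1(B,\mathcal O(A)).
\end{equation}
A surjection $A'\to A$ of commutative complex Lie groups with discrete kernel $Q$ is a covering, and it gives an exact sequence of sheaves $0\to Q\to\mathcal O(A')\to\mathcal O(A)\to0$. The transition functions of $X(L,q)$ are those of $L$ followed by $\mathbb C^*\to E_q$, so $[X(L,q)]$ is the image of $L$ under $\operatorname{Pic}(M)\to H^1(M,\mathcal O(E_q))$.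

A product $\mathcal X=\prod_{i=1}^kX(L_i,q_i)$ is a principal bundle over $M^k$ under the abelian variety $\mathbb G=\prod_iE_{q_i}$. The structure $\mathcal A(\mathcal X)$ sees this group. Fix $o\in\mathcal X$ and identify $\mathbb G$ with the fiber $\mathbb G\cdot o$ by $g\mapsto g\cdot o$. The graph of the action,
\begin{equation}\label{eq:action}
\{(g\cdot o,\,x,\,g\cdot x):g\in\mathbb G,\ x\in\mathcal X\}\subset\mathcal X^3,
\end{equation}
is the image of the compact manifold $\mathbb G\times\mathcal X$, hence analytic. So formulas may quantify over $\mathbb G^n$, use its analytic subsets, and use the action of $\mathbb G^n$ on $\mathcal X^n$.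

\subsection{Homomorphisms of the fibers}\label{sub:tame}

We identify $\operatorname{Hom}(E_q,E_{q'})$ with $\{\alpha\in\mathbb C:\alpha\Lambda_\tau\subset\Lambda_{\tau'}\}$ and write $\bar\alpha$ for the homomorphism given by $\alpha$. Since $\alpha=\alpha\cdot1\in\mathbb Z+\mathbb Z\tau'$, such an $\alpha$ is \emph{either an integer or not real}. Multiplication by $\alpha$ descends to $\mathbb C/\mathbb Z\cong\mathbb C^*$ exactly when $\alpha$ is an integer $m$, and then it is the map $w\mapsto w^m$.

\begin{definition}
The family $(q_1,\dots,q_k)$ is \emph{tame} if $\operatorname{Hom}(E_{q_i},E_{q_j})\subset\mathbb Z$ for all $i,j$, including $i=j$.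
\end{definition}

\begin{lemma}\label{lem:tame}
The family $(q_1,\dots,q_k)$ is tame if and only if conditions \textup{(1)} and \textup{(2)} of Theorem~\ref{thm:B} hold.
\end{lemma}

\begin{proof}
For $i=j$ the tameness condition is (1). Assume (1), let $i\ne j$, and write $\Lambda_i=\Lambda_{\tau_i}$. If the two curves are not isogenous, then $\operatorname{Hom}(E_{q_i},E_{q_j})=0$ and both conditions hold for $(i,j)$. Let them be isogenous. If $\operatorname{Hom}(E_{q_i},E_{q_j})\subset\mathbb Z$, take $a\ne0$ in it. Then $a\tau_i=m+b\tau_j$ with $m,b\in\mathbb Z$, the imaginary parts give $b\ne0$, and $q_i^a=q_j^b$. Conversely, let $q_i^a=q_j^b$ with $a,b\ne0$. Then $a\tau_i-b\tau_j\in\mathbb Z$, so $a\Lambda_i\subset\Lambda_j$, with finite index $n$. For $\beta\in\operatorname{Hom}(E_{q_i},E_{q_j})$ we get $n\beta\Lambda_i\subset n\Lambda_j\subset a\Lambda_i$, so $n\beta/a\in\operatorname{End}(E_{q_i})=\mathbb Z$. Thus $\beta$ is real, hence an integer.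
\end{proof}

\section{The model computation}\label{sec:model}

From here through Section~\ref{sec:tame}, $M$ is a simple non-projective torus of dimension $g$; thus $g\ge2$. This section finds the simplest analytic sets that link two fibrations, and determines where they occur.

For $u\in\mathfrak h$ let $[u]_q\in H^1(M,\mathcal O(E_q))$ be the image of $u$ under the map $\mathcal O\to\mathcal O(E_q)$ induced by $\mathbb C\to\mathbb C/\Lambda_\tau$.

\begin{lemma}\label{lem:kernel}
\begin{itemize}
\item[(a)] $[u]_q=0$ if and only if $u$ lies in the countable group $\Gamma+\tau\Gamma$.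
\item[(b)] If $\alpha\in\operatorname{Hom}(E_q,E_{q'})$, then $\bar\alpha_*[u]_q=[\alpha u]_{q'}$.
\item[(c)] If $X=X(L,q)$ and $\tilde r\in\operatorname{Lie}M$ lifts $r\in M$, then $t_r^*[X]-[X]=[\tilde\varphi_L(\tilde r)]_q$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By the sequence $0\to\Lambda_\tau\to\mathcal O\to\mathcal O(E_q)\to0$, the kernel is the image of $H^1(M,\Lambda_\tau)=H^1(M,\mathbb Z)\oplus\tau H^1(M,\mathbb Z)$, which is $\Gamma+\tau\Gamma$. (b) The map $\mathbb C\to E_q\to E_{q'}$ equals multiplication by $\alpha$ followed by $\mathbb C\to E_{q'}$. (c) The left side is the image of $t_r^*L\otimes L^{-1}=\varphi_L(r)$ under $\mathcal O^*\to\mathcal O(E_q)$. This line bundle is the image of $\tilde\varphi_L(\tilde r)$ under $\mathcal O\to\mathcal O^*$, and the composite $\mathcal O\to\mathcal O^*\to\mathcal O(E_q)$ is the map that defines $[\,\cdot\,]_q$.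
\end{proof}

\begin{example}\label{ex:one}
Let $X=X(L,q)$ with $c_1(L)\ne0$, let $E=E_q$, and let $\pi:X\to M$ be the projection. For which $r\in M$ does $t_r$ lift to an $E$-equivariant automorphism of $X$? The graph of a lift lies in $Q=\{(x,x'):\pi(x)=\pi(x')+r\}$, a principal $E^2$-bundle over $M$ with class $(t_r^*[X],[X])$. The graphs are the sets $\theta^{-1}(0)$ for the holomorphic maps $\theta:Q\to E$ that are equivariant for $\chi(a,a')=a-a'$. By \eqref{eq:equiv} and Lemma~\ref{lem:kernel}, such a $\theta$ exists if and only if $\tilde\varphi_L(\tilde r)\in\Gamma+\tau\Gamma$. As $\tilde\varphi_L$ is injective, this holds for countably many $r$. For each of them two choices of $\theta$ differ by a holomorphic map $M\to E$, which is constant (Proposition~\ref{prop:tori}(c) below). So the graphs form countably many families, each parametrized by $E$, and a countable language can afford one predicate per family.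
\end{example}

Now take two bundles and a homomorphism between their fibers. Let $c_1(L_1)\ne0\ne c_1(L_2)$ and $\alpha\in\operatorname{Hom}(E_{q_1},E_{q_2})$, where $L_1=L_2$ and $q_1=q_2$ are allowed, and write
\[
X_i=X(L_i,q_i),\quad E_i=E_{q_i}=\mathbb C/\Lambda_i,\quad\pi_i:X_i\to M,\quad\varphi_i=\varphi_{L_i},\quad\mathcal X=X_1\times X_2,\quad\mathbb G=E_1\times E_2 .
\]
The first idea is to look for maps $X_1\to X_2$ that cover a translation $t_r$ and act on fibers through $\bar\alpha$. The obstruction is the class $t_r^*[X_2]-\bar\alpha_*[X_1]$. Its image in $H^2(M,\Lambda_2)=H^2(M,\mathbb Z)\otimes\Lambda_2$ under the connecting map is $c_1(L_2)\otimes1-c_1(L_1)\otimes\alpha$. For $\alpha\notin\mathbb Z$ the elements $1,\alpha$ of $\Lambda_2$ are linearly independent and $H^2(M,\mathbb Z)$ is free, so this image is nonzero, and there are no such maps. The Chern classes cancel if we compare instead the differences $t_{r_i}^*[X_i]-[X_i]$ of Example~\ref{ex:one}. This takes two points in each $X_i$, so we work in $\mathcal X^2$.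

For $r=(r_1,r_2)\in M^2$ let
\[
Q_r=\{((x,y),(x',y'))\in\mathcal X^2:\ \pi_1(x')=\pi_2(y'),\ \pi_1(x)=\pi_1(x')+r_1,\ \pi_2(y)=\pi_2(y')+r_2\}.
\]
With the projection $\pi_1(x')$, this is a principal $\mathbb G^2$-bundle over $M$, with class $(t_{r_1}^*[X_1],t_{r_2}^*[X_2],[X_1],[X_2])$. Let
\[
\chi:\mathbb G^2\to E_2,\qquad\chi((a,b),(a',b'))=(b-b')-\bar\alpha(a-a'),
\]
a surjective homomorphism, and let $B_r=Q_r/\ker\chi$, a principal $E_2$-bundle over $M$. Define
\[
T=\{r\in M^2:\ Q_r\text{ has a holomorphic $\chi$-equivariant map }\theta:Q_r\to E_2\}=\{r:B_r\text{ is trivial}\}.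
\]
For $r\in T$ the set $\theta^{-1}(0)$ is an analytic subset of $\mathcal X^2$. These are the sets we follow.

\begin{lemma}\label{lem:T}
Let $\tilde r_i\in\operatorname{Lie}M$ be lifts of $r_i$. Then
\begin{equation}\label{eq:T}
r\in T\iff\alpha\tilde\varphi_1(\tilde r_1)-\tilde\varphi_2(\tilde r_2)\in\Gamma+\tau_2\Gamma .
\end{equation}
Hence the preimage of $T$ in $\operatorname{Lie}M^2$ is a countable union of translates of the $g$-dimensional subspace
\[
\Delta=\{(\tilde\varphi_1^{-1}(u),\tilde\varphi_2^{-1}(\alpha u)):u\in\mathfrak h\},
\]
and $T$ contains the image of the holomorphic homomorphism $j:\mathfrak h\to M^2$, $j(u)=(\tilde\varphi_1^{-1}(u),\tilde\varphi_2^{-1}(\alpha u))$ modulo $\Lambda_{M^2}$.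
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:kernel}(b),(c),
\[
[B_r]=\big(t_{r_2}^*[X_2]-[X_2]\big)-\bar\alpha_*\big(t_{r_1}^*[X_1]-[X_1]\big)=[\tilde\varphi_2(\tilde r_2)-\alpha\tilde\varphi_1(\tilde r_1)]_{q_2},
\]
and Lemma~\ref{lem:kernel}(a) gives \eqref{eq:T}. The maps $\tilde\varphi_i$ are isomorphisms by Lemma~\ref{lem:isog}. So $(\tilde r_1,\tilde r_2)\mapsto\alpha\tilde\varphi_1(\tilde r_1)-\tilde\varphi_2(\tilde r_2)$ is a linear surjection onto $\mathfrak h$ with kernel $\Delta$, and the preimage of $T$ is the preimage of the countable set $\Gamma+\tau_2\Gamma$.
\end{proof}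

Upstairs, in $\operatorname{Lie}M^2$, the picture is the same for every $\alpha$. The difference is in how $\Delta$ sits with respect to the lattice.

If $\alpha=m$ is an integer, then $m\Gamma\subset\Gamma$, and \eqref{eq:T} can be read modulo $\Gamma$: it says that the homomorphism of tori $M^2\to\operatorname{Pic}^0(M)$, $r\mapsto m\varphi_1(r_1)-\varphi_2(r_2)$, sends $r$ into the countable group $(\Gamma+\tau_2\Gamma)/\Gamma$. So $T$ is a countable union of translates of the kernel, which is compact and analytic. Section~\ref{sec:tame} shows that in a tame product every condition of this kind has this shape.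

If $\alpha$ is not an integer, $\Delta$ misses the lattice altogether.

\begin{lemma}\label{lem:inj}
If $\alpha\notin\mathbb Z$, then $j$ is injective, and no subtorus of $M^2$ has Lie algebra $\Delta$.
\end{lemma}

\begin{proof}
Let $j(u)=0$ with $u\ne0$. Then $\tilde\varphi_1^{-1}(u)$ and $\tilde\varphi_2^{-1}(\alpha u)$ lie in $\Lambda_M$, so $u$ and $\alpha u$ lie in $\Gamma$. As $\alpha$ is not real, $u$ and $\alpha u$ are linearly independent over $\mathbb R$, and the discrete group $\Gamma\cap\mathbb Cu$ is a lattice in the line $\mathbb Cu$. Then $\mathbb Cu/(\Gamma\cap\mathbb Cu)$ is a subtorus of dimension one of $\operatorname{Pic}^0(M)$, which is simple of dimension $g\ge2$ by Lemma~\ref{lem:isog}. This is a contradiction. If a subtorus had Lie algebra $\Delta$, then $\Delta\cap\Lambda_{M^2}$ would be a lattice in $\Delta\ne0$; but this group corresponds to $\ker j=0$.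
\end{proof}

\section{Tori isogenous to powers of $M$}\label{sec:tori}

Both halves of the proof rest on the scarcity of analytic subsets in the powers of $M$. Call a torus an \emph{$M$-torus} if it is isogenous to $M^k$ for some $k\ge0$.

\begin{proposition}\label{prop:tori}
Let $A$ be an $M$-torus.
\begin{itemize}
\item[(a)] Subtori and quotient tori of $A$ are $M$-tori.
\item[(b)] Every irreducible analytic subset of $A$ is a translate of a subtorus.
\item[(c)] Proper analytic subsets of $A$ have codimension at least $g\ge2$, meromorphic functions on $A$ are constant, and holomorphic maps from $A$ to projective varieties are constant.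
\end{itemize}
\end{proposition}

Part (b) also follows from \cite[\S10]{ueno}; we give a direct proof.

\begin{proof}
(a) Let first $S\subset M^k$ be a subtorus. For $J\subset\{1,\dots,k\}$ let $M^J$ be the subtorus of points whose coordinates outside $J$ vanish, and let $M_i=M^{\{i\}}$. Choose $J$ maximal with $S\cap M^J$ finite, and let $i\notin J$. Suppose $(S+M^J)\cap M_i$ is finite. An element $s\in S\cap(M^J+M_i)$ is a sum $a+b$ with $a\in M^J$ and $b=s-a\in(S+M^J)\cap M_i$. There are finitely many $b$, and two elements $s$ with the same $b$ differ by an element of $S\cap M^J$. So $S\cap M^{J\cup\{i\}}$ is finite, against maximality. Hence the closed analytic subgroup $(S+M^J)\cap M_i$ is infinite; it contains a nonzero subtorus, so it equals $M_i$ because $M$ is simple. Thus $S+M^J=M^k$, and $S\to M^k/M^J$ and $M^J\to M^k/S$ are isogenies. In general, let $f:M^k\to A$ be an isogeny and $S\subset A$ a subtorus. Then $f^{-1}(S)^0\to S$ and $M^k/f^{-1}(S)^0\to A/S$ are isogenies.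

(b) Let $R\subset A$ be irreducible of dimension $d$. We use induction on $\dim A$ and, for fixed $A$, on $d$; for $d=0$ the set $R$ is a point. Let $d>0$. The tangent bundle of $A$ is trivial, so there is a Gauss map $x\mapsto T_xR$ from $R_{\mathrm{reg}}$ to the Grassmannian $\mathrm{Gr}$ of $d$-planes in $\operatorname{Lie}A$. Either it is constant, or it has fibers to which induction applies, or it makes $R$ nearly algebraic, which the non-projectivity of $M$ forbids.

Let $\mathcal N\subset R\times\mathrm{Gr}$ be the closure of the graph of the Gauss map (the Nash modification). It is analytic: the pairs $(x,\Pi)$ with $df_x|_\Pi=0$ for all $f$ in the ideal sheaf $\mathcal I$ of $R$ form an analytic set, cut out by local generators of $\mathcal I$, and this set equals the graph over $R_{\mathrm{reg}}$. So $\mathcal N$ is compact and irreducible of dimension $d$, and $\mathcal N\to R$ is surjective and an isomorphism over $R_{\mathrm{reg}}$. Let $Y\subset\mathrm{Gr}$ be the image of $\mathcal N$, a projective variety, and let $e=d-\dim Y$.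

\emph{Case $e=d$.} Then $T_xR=\Pi$ is constant on $R_{\mathrm{reg}}$. For $v\in\Pi$ and a local section $f$ of $\mathcal I$, the derivative $\partial_vf$ vanishes on $R_{\mathrm{reg}}$, hence on $R$, so it is again a section of $\mathcal I$. For $x\in R$ all derivatives of $t\mapsto f(x+tv)$ at $t=0$ therefore vanish, and $x+tv\in R$ for small $t$. The analytic set $\{t\in\mathbb C:x+tv\in R\}$ has interior, so it is $\mathbb C$. The set $\{a:a+R\subset R\}=\bigcap_{x\in R}(R-x)$ is analytic, and it is a subgroup because $a+R\subset R$ forces equality by irreducibility. Its identity component $S$ is a subtorus with $\operatorname{Lie}S\supset\Pi$, so $\dim S\ge d$. For $x\in R$ the inclusion $x+S\subset R$ gives $R=x+S$.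

\emph{Case $0<e<d$.} Recall that for a surjective holomorphic map of compact complex varieties, all components of all fibers have dimension at least the difference $e$ of the dimensions, and the points at which the fiber has dimension greater than $e$ form a proper analytic subset of the source. For $\mathcal N\to Y$, the image $R''$ of this subset in $R$ is analytic of dimension less than $d$. Let $x\in R\setminus R''$ and take a point of $\mathcal N$ over $x$. A component through it of its fiber over $Y$ has dimension $e$ and maps injectively to $R$, so $x$ lies on an irreducible analytic subset of $R$ of dimension $e$. By induction on $d$ this subset is $x+S$ for a subtorus $S$ of dimension $e$. So $x$ lies in the analytic set $R^S=\{x\in R:x+S\subset R\}=\bigcap_{s\in S}(R-s)$. Now $R$ is the union of $R''$ and the countably many sets $R^S$ with $\dim S=e$, so $R=R^S$ for one such $S$. The image $R/S$ is an irreducible analytic subset of $A/S$, an $M$-torus of smaller dimension by (a). By induction $R/S$ is a translate of a subtorus, and so is its preimage $R$.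

\emph{Case $e=0$.} A compact complex variety is \emph{Moishezon} if its field of meromorphic functions has transcendence degree equal to its dimension. This property is invariant under modifications, passes to finite products and to images under holomorphic maps, and a Moishezon K\"ahler manifold is projective. The function field of $Y$ has transcendence degree $d$ and embeds in that of $\mathcal N$, so $\mathcal N$ and $R$ are Moishezon. Let $D_l$ be the image of $R^{2l}$ under $(x_1,y_1,\dots,x_l,y_l)\mapsto\sum_i(x_i-y_i)$. The $D_l$ are irreducible, symmetric under $-1$, contain $0$ and increase with $l$. So $D_l=D_{l+1}$ for some $l$, and then $D_l+D_l=D_l$. Thus $A'=D_l$ is a subtorus. It is Moishezon and K\"ahler, hence projective, and it is nonzero as $d>0$. By (a), $A'$ is isogenous to $M^m$ with $m\ge1$, so $M$ is projective, a contradiction. This case does not occur.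

(c) By (a) and (b), the dimensions of $A$ and of its irreducible analytic subsets are multiples of $g$. So $A$ has no hypersurface. The polar set of a meromorphic function is a hypersurface or empty, so the function is holomorphic on the compact connected $A$, hence constant. For a holomorphic map to a projective space, the ratios of the coordinates by one that does not vanish identically are meromorphic, hence constant.
\end{proof}

\begin{lemma}\label{lem:extend}
Let $R$ be a translate of a subtorus of an $M$-torus, $R'\subsetneq R$ an analytic subset, $A$ a torus and $B\to R$ a holomorphic principal $A$-bundle. Every holomorphic section of $B$ over $R\setminus R'$ extends uniquely to $R$.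
\end{lemma}

\begin{proof}
Over a small ball $U\subset R$ the bundle is trivial and a section is a map $U\setminus R'\to A$. By Proposition~\ref{prop:tori}, $R'$ has codimension at least $2$, so $U\setminus R'$ is simply connected and the map lifts to $\operatorname{Lie}A$. The lift extends to $U$ by Hartogs' theorem. Extensions are unique by density, so they glue.
\end{proof}

\section{Non-tame pairs}\label{sec:nontame}

\begin{proposition}\label{prop:nontame}
Let $c_1(L_1)\ne0\ne c_1(L_2)$, and suppose there is $\alpha\in\operatorname{Hom}(E_{q_1},E_{q_2})$ with $\alpha\notin\mathbb Z$. Then $\mathcal X=X(L_1,q_1)\times X(L_2,q_2)$ is not essentially saturated. Here $L_1=L_2$ and $q_1=q_2$ are allowed.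
\end{proposition}

With the notation of Section~\ref{sec:model}, the proposition follows from the two lemmas below: essential saturation makes $T$ a countable union of constructible sets, and $\alpha\notin\mathbb Z$ excludes this.

If $\mathcal L_0$ is a countable language as in Definition~\ref{def:es}(a), each set $\theta^{-1}(0)$ is a member of one of countably many families $\phi(\mathcal X^2;c)$. We want the set of $r$ served by a given $\phi$ to be definable. The difficulty is that ``$\phi(\mathcal X^2;c)$ is the zero set of a holomorphic equivariant map'' is not a first-order condition on $c$. We replace it by the set-theoretic properties of such a zero set. Call $S\subset\mathcal X^2$ a \emph{slice over $r$} if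
\begin{itemize}
\item[(S1)] $S\subset Q_r$;
\item[(S2)] for every $z\in Q_r$ there is $\gamma\in\mathbb G^2$ with $\gamma\cdot z\in S$;
\item[(S3)] for $z\in S$ and $\gamma\in\mathbb G^2$: $\gamma\cdot z\in S$ if and only if $\chi(\gamma)=0$.
\end{itemize}
These conditions are first-order, and for constructible $S$ they give the holomorphic map back.

\begin{lemma}\label{lem:Tconstr}
If $\mathcal X$ is essentially saturated, then $T$ is a countable union of constructible subsets of $M^2$.
\end{lemma}

\begin{proof}
For an $\mathcal L_0$-formula $\phi(z;c)$, with $z$ ranging over $\mathcal X^2$, let $T_\phi$ be the set of $r\in M^2$ such that $\phi(\mathcal X^2;c)$ is a slice over $r$ for some tuple $c$. We show that $T=\bigcup_\phi T_\phi$ and that each $T_\phi$ is constructible.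

\emph{$T\subset\bigcup_\phi T_\phi$.} Let $r\in T$, with equivariant map $\theta$. From $\theta(\gamma\cdot z)=\theta(z)+\chi(\gamma)$ and the surjectivity of $\chi$ we get (S2) and (S3) for $S=\theta^{-1}(0)$. This set is analytic, so it is of the form $\phi(\mathcal X^2;c)$.

\emph{$T_\phi\subset T$.} Let $S=\phi(\mathcal X^2;c)$ be a slice over $r$. It is constructible by quantifier elimination, so its image $\bar S$ in $B_r$ is constructible by Lemma~\ref{lem:constr}(c). Let $\varrho:B_r\to M$ be the projection. By (S2) the set $\bar S$ meets every fiber of $\varrho$, and by (S3) in one point only. Let $C$ be the closure of $\bar S$ and $C'$ the closure of $C\setminus\bar S$, as in Lemma~\ref{lem:constr}(b). The open dense subset $C\setminus C'$ of $C$ lies in $\bar S$, so $\varrho$ is injective on it, and $\dim C\le g$. Let $C''$ be the union of $C'$, the singular locus of $C$ and the components of $C$ of dimension less than $g$. Then $\dim C''<g$, and $R'=\varrho(C'')$ is a proper analytic subset of $M$. Over $M\setminus R'$ the set $C$ coincides with $\bar S$, it is a manifold of dimension $g$, and $\varrho$ maps it bijectively onto $M\setminus R'$. The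 inverse is a holomorphic section of $B_r$ over $M\setminus R'$. It extends to $M$ by Lemma~\ref{lem:extend}, so $B_r$ is trivial.

\emph{$T_\phi$ is constructible.} The torus $M^2$ is not part of $\mathcal A(\mathcal X)$, so we pull back along $\pi=\pi_1\times\pi_2:\mathcal X\to M^2$:
\[
\pi^{-1}(T_\phi)=\{w\in\mathcal X:\exists c\ \ \phi(\mathcal X^2;c)\text{ is a slice over }\pi(w)\}.
\]
The relation $z\in Q_{\pi(w)}$ is given by equalities between holomorphic maps $\mathcal X^3\to M$, so it is analytic in $\mathcal X^3$. The action of $\mathbb G^2$ is definable by \eqref{eq:action}, and $\ker\chi$ is an analytic subset of $\mathbb G^2$. So (S1)--(S3) are expressed by an $\mathcal L$-formula in $w$ and $c$; for instance (S2) reads $\forall z\,\big(z\in Q_{\pi(w)}\to\exists\gamma\,\exists z'(z'=\gamma\cdot z\wedge\phi(z';c))\big)$. Hence $\pi^{-1}(T_\phi)$ is definable in $\mathcal A(\mathcal X)$, so constructible, and its image $T_\phi$ is constructible by Lemma~\ref{lem:constr}(c).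
\end{proof}

\begin{lemma}\label{lem:Tnot}
If $\alpha\notin\mathbb Z$, then $T$ is not a countable union of constructible subsets of $M^2$.
\end{lemma}

\begin{proof}
Otherwise, by Lemma~\ref{lem:constr}(a), $T=\bigcup_{i\in\mathbb N}(W_i\setminus W_i')$ with $W_i$ irreducible analytic and $W_i'\subsetneq W_i$ analytic. Since $j(\mathfrak h)\subset T$, the vector space $\mathfrak h$ is the union of the countably many analytic subsets $j^{-1}(W_i)$, so one of them is $\mathfrak h$. Let $W=W_i$ and $W'=W_i'$ for this $i$. By Proposition~\ref{prop:tori}(b), $W$ is a translate of a subtorus, and $0=j(0)\in W$, so $W$ is a subtorus. From $j(\mathfrak h)\subset W$ we get $\Delta\subset\operatorname{Lie}W$. On the other hand $W\setminus W'\subset T$, so by Lemma~\ref{lem:T} the preimage of $W\setminus W'$ in $\operatorname{Lie}W$, a nonempty open set, is covered by countably many translates of $\Delta$. If $\Delta\ne\operatorname{Lie}W$, each translate meets $\operatorname{Lie}W$ in a nowhere dense closed set, against Baire's theorem. So $\operatorname{Lie}W=\Delta$, which contradicts Lemma~\ref{lem:inj}.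
\end{proof}

\section{Analytic subsets of powers of $\mathcal X$}\label{sec:structure}

Let $\mathcal X=\prod_{i=1}^kX(L_i,q_i)$ and $\mathbb G=\prod_iE_{q_i}$, with no assumption on the $L_i$ and $q_i$. Fix $n$ and put $\nu=kn$. Then $P=\mathcal X^n$ is a principal bundle $\pi:P\to M^\nu$ under the abelian variety $G=\mathbb G^n$. For $R\subset M^\nu$ let $P_R=\pi^{-1}(R)$. For a closed algebraic subgroup $F\subset G$, not necessarily connected, $G/F$ is an abelian variety; we write $\bar g$ for the class of $g$, and equivariance refers to $G\to G/F$.

The next result says that the sets $\theta^{-1}(0)$ of Section~\ref{sec:model} are typical.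

\begin{proposition}\label{prop:structure}
Let $Z\subset P$ be an irreducible analytic set. Then $R=\pi(Z)$ is a translate $r+R_0$ of a subtorus, and there are a closed algebraic subgroup $F\subset G$, an equivariant holomorphic map $s:P_R\to G/F$ and an $F$-stable analytic set $Z_0\subset G$ with
\[
Z=\{x\in P_R:\ s(x)\in Z_0/F\}.
\]
For given $R$ and $F$, an equivariant holomorphic map $s$, if it exists, is unique up to a translation of $G/F$.
\end{proposition}

A point $x\in P_R$ identifies its fiber with $G$ and turns the fiber of $Z$ into a subset $Z_x=\{g:g\cdot x\in Z\}$ of $G$; another point of the same fiber translates $Z_x$. So we have a map from $R$ to ``subvarieties of $G$ up to translation''. The target is algebraic in nature, and $R$ has no nonconstant meromorphic functions, so the map should be constant: all $Z_x$ are translates of one $Z_0$, and $s(x)$ records the translation, modulo the stabilizer $F$ of $Z_0$. To make this precise we need a parameter space for subvarieties of $G$, the Hilbert scheme, and a substitute for its quotient by $G$, the invariant rational functions.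

\begin{proof}
\emph{Uniqueness.} The difference of two equivariant maps is $G$-invariant, so it descends to a holomorphic map from $R$ to the projective variety $G/F$. This map is constant by Proposition~\ref{prop:tori}(a),(c).

\emph{The family of fibers.} By Remmert's theorem and Proposition~\ref{prop:tori}, $R=r+R_0$ with $R_0$ an $M$-torus. By generic flatness \cite{frisch}, the set of points of $Z$ at which $Z\to R$ is not flat is analytic with nowhere dense image. As $Z$ is compact, the image is a proper analytic subset $R'\subset R$, of codimension at least $2$. Put $P^\circ=P_{R\setminus R'}$, a connected manifold. Under the isomorphism $G\times P_R\cong P_R\times_RP_R$, $(g,x)\mapsto(g\cdot x,x)$, the base change of $Z\to R$ along $P^\circ\to R$ becomes the closed subspace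
\[
\mathcal Z=\{(g,x)\in G\times P^\circ:g\cdot x\in Z\},
\]
which is therefore flat and proper over $P^\circ$. Its fibers are subspaces $Z_x\subset G$, possibly non-reduced. The automorphism $(g',x)\mapsto(g'-g,g\cdot x)$ of $G\times P^\circ$ commutes with the map $(g',x)\mapsto g'\cdot x$, so it preserves $\mathcal Z$, and $Z_{g\cdot x}=Z_x-g$ as subspaces.

\emph{The classifying map.} The Douady space of $G$ is a complex space whose points are the compact subspaces of $G$, such that every closed subspace of $G\times S$ that is flat and proper over a complex space $S$ defines a holomorphic map from $S$ to it, sending each point to its fiber. The Hilbert scheme $\mathrm{Hilb}(G)$ has the same property for algebraic families, and it is the disjoint union of projective schemes $\mathrm{Hilb}^p(G)$ indexed by the Hilbert polynomials $p$. The two agree. The universal algebraic family gives a holomorphic map from $\mathrm{Hilb}(G)^{an}$ to the Douady space. By GAGA on $G$ it is bijective on points. By GAGA on $G\times\operatorname{Spec}B$, for Artinian local $\mathbb C$-algebras $B$, analytic and algebraic flat families over $\operatorname{Spec}B$ are the same, so the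 map induces isomorphisms of completed local rings; hence it is an isomorphism. Since $P^\circ$ is connected and reduced, we obtain a holomorphic map
\[
h:P^\circ\to H=\mathrm{Hilb}^p(G)_{\mathrm{red}},\qquad x\mapsto[Z_x],
\]
for one polynomial $p$. The group $G$ acts algebraically on the projective set $H$ by $g*[D]=[D-g]$, and $h(g\cdot x)=g*h(x)$.

Let $Y$ be the Zariski closure of $h(P^\circ)$. It is $G$-stable. It is irreducible: if $Y=Y_1\cup Y_2$ with $Y_1,Y_2$ closed, the connected manifold $P^\circ$ equals one of the analytic sets $h^{-1}(Y_i)$, and then $Y=Y_i$.

\emph{Every $G$-invariant rational function $f$ on $Y$ is constant.} Write $f=a/b$ with homogeneous forms $a,b$ of the same degree and $b\not\equiv0$ on $Y$, and let $Y_b=Y\cap\{b\ne0\}$. Invariance means that $f(y)=f(g*y)$ whenever $y$ and $g*y$ lie in $Y_b$. By density, $D=P^\circ\setminus h^{-1}(Y_b)$ is a proper analytic subset, and $f\circ h$ is meromorphic on $P^\circ$ and holomorphic off $D$. In a local trivialization $U\times G$ of $P^\circ$ with $U$ connected, choose $g_0$ with $U\times\{g_0\}\not\subset D$ and restrict $f\circ h$ to $U\times\{g_0\}$. This gives a meromorphic function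 on $U$. By invariance, two such functions, from any trivializations and any $g_0$, agree on a dense open subset of their common domain, so they glue to a meromorphic function $f_0$ on $R\setminus R'$. By Levi's theorem $f_0$ extends to $R$, and by Proposition~\ref{prop:tori}(c) it is a constant $c$. By invariance and continuity, $f\circ h=c$ off $D$. So $f=c$ on $h(P^\circ)\cap Y_b$, which is Zariski dense in the irreducible $Y$.

\emph{$Y$ is one orbit.} By Rosenlicht's theorem \cite{rosenlicht}, the invariant rational functions separate the orbits in some nonempty $G$-stable open subset of $Y$. As they are constant, this open set is a single orbit. The orbit is closed because $G$ is complete, and dense because $Y$ is irreducible, so it is $Y$.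

\emph{The map $s$.} Fix $x_0\in P^\circ$, let $F$ be the stabilizer of $h(x_0)$, a closed algebraic subgroup, and let $Z_0$ be the set underlying $Z_{x_0}$; it is $F$-stable. The variety $Y$ is homogeneous, hence smooth, so the bijective orbit map $G/F\to Y$ is biholomorphic. Composing $h$ with its inverse gives a holomorphic equivariant map $s:P^\circ\to G/F$ with $Z_x=Z_{x_0}-g$ whenever $\bar g=s(x)$. For $x\in P^\circ$,
\[
x\in Z\iff0\in Z_x\iff s(x)\in Z_0/F .
\]
The map $s$ corresponds to a section of $P_R/F$ over $R\setminus R'$. By Lemma~\ref{lem:extend} the section extends to $R$, so $s$ extends to an equivariant holomorphic map on $P_R$.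

\emph{The fibers over $R'$.} Let $Z'=\{x\in P_R:s(x)\in Z_0/F\}$, a closed set that agrees with $Z$ off $\pi^{-1}(R')$. In a trivialization $U\times G$ over a small ball $U\subset R$ we have $s(u,g)=s(u,0)+\bar g$. The map $u\mapsto s(u,0)$ lifts to $\operatorname{Lie}(G/F)$, then to $\operatorname{Lie}G$ by a linear section, and so to a holomorphic map $\tilde a:U\to G$. Since $Z_0$ is $F$-stable, $(u,g)\mapsto(u,g+\tilde a(u))$ carries $Z'$ onto $U\times Z_0$. Hence $Z'\setminus\pi^{-1}(R')$ is dense in $Z'$. Also $Z\setminus\pi^{-1}(R')$ is dense in $Z$, because $Z$ is irreducible and $\pi(Z)=R\ne R'$. So $Z=Z'$.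
\end{proof}

\section{Tame products}\label{sec:tame}

Keep the notation of Section~\ref{sec:structure}. An irreducible $Z\subset\mathcal X^n$ is described by $R_0$, $F$, $Z_0$, the translate $r+R_0$ and the map $s$. There are countably many subtori $R_0\subset M^\nu$. There are countably many $F$, since $F^0$ is a subtorus of $G$ and $F/F^0$ is a finite subgroup of $G/F^0$. The sets $Z_0$ live in the projective variety $G$. What remains is to treat $r$ and $s$ uniformly, and everything depends on the set
\[
\mathcal R(R_0,F)=\{r\in M^\nu:\ P_{r+R_0}\text{ has a holomorphic equivariant map to }G/F\}.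
\]
The set $T$ is a slice of one of these: for $k=n=2$, $R_0$ the diagonal copy of $M$ in $M^4$ and $F=\ker\chi$, we have $P_{(r_1,r_2,0,0)+R_0}=Q_{(r_1,r_2)}$.

\subsection{A criterion}

\begin{proposition}\label{prop:criterion}
Suppose that for all $n$, $R_0$ and $F$ the set $\mathcal R(R_0,F)$ is a union of countably many translates of subtori that contain $R_0$. Then $\mathcal X$ is essentially saturated.
\end{proposition}

The map $s$ over $r+R_0$ is determined only up to a translation, so the canonical object is the equivalence relation $s(x)=s(x')$. We collect these relations, for all translates of $R_0$ inside one translate $V$ of a subtorus, in a single set. Fix $n,R_0,F$, put $A=G/F$, and let $V\subset\mathcal R(R_0,F)$ be a translate of a subtorus containing $R_0$. Let $\Xi_V$ be the set of $(x,x')\in P_V\times P_V$ such that $\pi(x)-\pi(x')\in R_0$ and $s(x)=s(x')$ for an equivariant holomorphic map $s:P_{\pi(x)+R_0}\to A$. By the uniqueness in Proposition~\ref{prop:structure}, the choice of $s$ does not matter. To use $\Xi_V$ as a predicate we must know that the maps $s$ can be chosen to depend holomorphically on the translate.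

\begin{lemma}\label{lem:Xi}
The set $\Xi_V$ is an analytic subset of $P\times P$.
\end{lemma}

\begin{proof}
Let $\rho:V\to W=V/R_0$ be the quotient map. The set $\Xi_V$ lies in the analytic set $P_V\times_WP_V$, so it suffices to show that it is analytic over each small ball $W'\subset W$ over which $\rho$ has a holomorphic section. The section gives $\rho^{-1}(W')\cong W'\times R_0$. Let $\beta\in H^1(W'\times R_0,\mathcal O(A))$ be the class of $P/F$. It restricts to $0$ on each fiber $\{w\}\times R_0$, because $V\subset\mathcal R(R_0,F)$. We show that $\beta=0$, using the exact sequence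
\[
H^1(W'\times R_0,\Lambda_A)\to H^1(W'\times R_0,\mathcal O)\otimes\operatorname{Lie}A\to H^1(W'\times R_0,\mathcal O(A))\to H^2(W'\times R_0,\Lambda_A)
\]
and its restrictions to the fibers. As $W'$ is contractible, restriction to a fiber is an isomorphism on $H^i(\,\cdot\,,\Lambda_A)$. So the image of $\beta$ in $H^2$ vanishes, and $\beta$ comes from an element $\xi$ of the second group. For the projection $p:W'\times R_0\to W'$ we have $p_*\mathcal O=\mathcal O_{W'}$ and $R^1p_*\mathcal O=\mathcal O_{W'}\otimes H^1(R_0,\mathcal O)$, and $H^1(W',\mathcal O)=H^2(W',\mathcal O)=0$ since $W'$ is Stein. The Leray spectral sequence therefore identifies the second group with the holomorphic maps $W'\to H^1(R_0,\mathcal O)\otimes\operatorname{Lie}A$, an element $\xi$ going to the map $w\mapsto\xi|_{\{w\}\times R_0}$. For our $\xi$, each value of this map goes to $0$ in $H^1(R_0,\mathcal O(A))$, so it lies in the countable image of $H^1(R_0,\Lambda_A)$. A continuous map from the ball to a countable subset of a vector space is constant. Its value is the image of some class in $H^1(R_0,\Lambda_A)=H^1(W'\times R_0,\Lambda_A)$, and the image of this class in the second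 group has the same restrictions to all fibers as $\xi$, so it is $\xi$. Thus $\beta=0$.

By \eqref{eq:equiv} there is an equivariant holomorphic map $s:P_{\rho^{-1}(W')}\to A$. It restricts to an equivariant map over each fiber of $\rho$, so over $W'$ the set $\Xi_V$ is the analytic set $\{(x,x')\in P_V\times_WP_V:s(x)=s(x')\}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:criterion}]
For all $n,R_0,F$ fix a countable family of translates $V$ as in the hypothesis. Let $\mathcal L_0$ consist of predicates for
\begin{itemize}
\item the fiber $\mathbb G\cdot o$ and the graph \eqref{eq:action} of the action;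
\item countably many analytic subsets of powers of $\mathbb G\cdot o$ that witness the essential saturation of the projective variety $\mathbb G\cdot o\cong\mathbb G$;
\item the countably many sets $\Xi_V\subset\mathcal X^{2n}$.
\end{itemize}
With quantifiers restricted to $\mathbb G\cdot o$, every analytic subset of $G=\mathbb G^n$ is $\mathcal L_0$-definable.

Let $Z\subset\mathcal X^n$ be irreducible analytic, with $R=r+R_0$, $F$, $s$ and $Z_0$ as in Proposition~\ref{prop:structure}. Then $r\in\mathcal R(R_0,F)$, so $r$ lies in one of the chosen $V$, and $R\subset V$ because $V$ is stable under $R_0$. An equivariant map is onto, so there is $x_0\in P_R$ with $s(x_0)=0$. For $g\in G$, the pair $(x,g\cdot x_0)$ lies in $\Xi_V$ if and only if $x\in P_R$ and $s(x)=s(g\cdot x_0)=\bar g$. Hence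
\[
Z=\{x\in\mathcal X^n:\ \exists g\in Z_0\ \ (x,g\cdot x_0)\in\Xi_V\},
\]
which is $\mathcal L_0$-definable with parameters $x_0$ and those needed for $Z_0$. Every analytic subset of $\mathcal X^n$ is a finite union of irreducible ones.
\end{proof}

\subsection{Tameness implies the criterion}

For integral $\alpha$, condition \eqref{eq:T} could be stated in $\operatorname{Pic}^0(M)$, where it became a condition on a homomorphism of compact tori. In general we want to compute the class of $P/F$ from line bundles, and for this the quotient map $G\to A$ must lift to the level of the groups $\mathbb C^*$. This is the only place where tameness is used.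

\begin{proposition}\label{prop:tame}
If $(q_1,\dots,q_k)$ is tame, then $\mathcal X=\prod_iX(L_i,q_i)$ is essentially saturated, for arbitrary line bundles $L_i$.
\end{proposition}

\begin{proof}
Fix $n,R_0,F$, and put $A=G/F$, $\kappa=\dim A$ and $\mathcal R=\mathcal R(R_0,F)$. We may assume $\mathcal R\ne\emptyset$. Write $P=\prod_{l=1}^\nu X(L_{i_l},q_{i_l})$ and $G=\prod_{l=1}^\nu E_{q_{i_l}}$, so that $\operatorname{Lie}G=\mathbb C^\nu$ and the exponential map factors as $\mathbb C^\nu\to\mathbb C^\nu/\mathbb Z^\nu=(\mathbb C^*)^\nu\to G$.

\emph{Lifting $G\to A$.} By Poincar\'e reducibility there is a subtorus $F'\subset G$ such that addition $F^0\times F'\to G$ is an isogeny. An isogeny $G\to F^0\times F'$ followed by the projection to $F^0$ is an endomorphism of $G$ with image $F^0$. Its matrix on $\mathbb C^\nu$ has entries in the groups $\operatorname{Hom}(E_{q_i},E_{q_j})$, so by tameness it is an integer matrix. Its image $\mathfrak f=\operatorname{Lie}F$ is thus spanned by $N_0=\mathfrak f\cap\mathbb Z^\nu$. The group $\mathbb Z^\nu/N_0$ is torsion-free of rank $\kappa$, so there is a surjective integer matrix $\mu:\mathbb Z^\nu\to\mathbb Z^\kappa$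 with kernel $N_0$. On $\mathbb C^\nu$ it has kernel $\mathfrak f$, and it identifies $\operatorname{Lie}A=\mathbb C^\nu/\mathfrak f$ with $\mathbb C^\kappa$. The subgroup $\mathbb Z^\kappa=\mu(\mathbb Z^\nu)$ lies in $\Lambda_A$, so the exponential map of $A$ factors through a covering $(\mathbb C^*)^\kappa=\mathbb C^\kappa/\mathbb Z^\kappa\to A$ with countable discrete kernel $Q=\Lambda_A/\mathbb Z^\kappa$, and
\begin{equation}\label{eq:lift}
(\mathbb C^*)^\nu\to G\to A\qquad\text{equals}\qquad(\mathbb C^*)^\nu\xrightarrow{\ \mu\ }(\mathbb C^*)^\kappa\to A .
\end{equation}
On $R_0$ the sequence $0\to Q\to(\mathcal O^*)^\kappa\to\mathcal O(A)\to0$ shows that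
\[
C=\ker\big(\operatorname{Pic}(R_0)^\kappa\to H^1(R_0,\mathcal O(A))\big)
\]
is the image of $H^1(R_0,Q)=\operatorname{Hom}(\pi_1(R_0),Q)$. This group is countable because $\pi_1(R_0)$ is finitely generated. So $C$ is countable.

\emph{The class of $P/F$ on $r+R_0$.} For $r\in M^\nu$ let $\iota_r:R_0\to M^\nu$, $x\mapsto r+x$, and let $\lambda(r)=(\iota_r^*\mathrm{pr}_l^*L_{i_l})_l\in\operatorname{Pic}(R_0)^\nu$. The class of $\iota_r^*(P/F)$ is the image of $\lambda(r)$ under $(\mathbb C^*)^\nu\to G\to A$. By \eqref{eq:equiv} and \eqref{eq:lift}, $r\in\mathcal R$ if and only if $\mu\lambda(r)\in C$. Since $\mathrm{pr}_l\circ\iota_r=t_{r_l}\circ\mathrm{pr}_l|_{R_0}$,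
\begin{equation}\label{eq:lambda}
\lambda(r)-\lambda(0)=\big((\mathrm{pr}_l|_{R_0})^*\varphi_{L_{i_l}}(r_l)\big)_l\in\operatorname{Pic}^0(R_0)^\nu .
\end{equation}
Hence $\mu\lambda(r)=\mu\lambda(0)+\psi(r)$ with $\psi:M^\nu\to\operatorname{Pic}^0(R_0)^\kappa$ a holomorphic homomorphism of tori, and
\[
\mathcal R=\{r\in M^\nu:\psi(r)\in C-\mu\lambda(0)\}.
\]
This is a countable union of cosets of $K=\ker\psi$, hence of the subtorus $K^0$, which has finite index in $K$. Finally take $r\in\mathcal R$. For $x\in R_0$ we have $(r+x)+R_0=r+R_0$, so $r+R_0\subset\mathcal R$, and $\psi(R_0)$ lies in the countable set $C-\mu\lambda(0)-\psi(r)$. Being connected, $\psi(R_0)$ is trivial, so $R_0\subset K^0$. Proposition~\ref{prop:criterion} applies.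
\end{proof}

\begin{remark}\label{rem:c1}
The hypothesis $c_1(L_i)\ne0$ cannot be dropped from Theorem~\ref{thm:B}. If all $c_1(L_i)$ vanish, then \eqref{eq:lambda}, which does not depend on tameness, gives $\lambda(r)=\lambda(0)$ for all $r$. So each $\mathcal R(R_0,F)$ is empty or $M^\nu$, and $\mathcal X$ is essentially saturated by Proposition~\ref{prop:criterion}, whatever the $q_i$.
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\subsection{The torus of Theorem~\ref{thm:A}}

We need a simple torus that is not projective and still carries a line bundle with $c_1\ne0$. Recall that $NS(M)=c_1(\operatorname{Pic}M)$ consists of the integral classes of type $(1,1)$ (the Lefschetz $(1,1)$ theorem), that such a class is represented by a constant form $\frac i2\sum h_{jk}\,dz_j\wedge d\bar z_k$ with $(h_{jk})$ Hermitian, and that a torus is projective if and only if $(h_{jk})$ is positive definite for some class in $NS(M)$. A symmetric period matrix $\Omega$ provides one integral $(1,1)$-class, an indefinite $\operatorname{Im}\Omega$ makes it indefinite, and generic entries leave no other class. Triples $(z_1,z_2,z_3)$ as in the theorem exist, since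 the algebraically dependent triples lie in countably many hypersurfaces of $\mathbb C^3$.

\begin{lemma}\label{lem:M}
The quotient $M$ in Theorem~\ref{thm:A} is a simple non-projective torus, and $NS(M)$ is infinite cyclic.
\end{lemma}

\begin{proof}
We have $\det\operatorname{Im}\Omega=\operatorname{Im}z_1\operatorname{Im}z_3-(\operatorname{Im}z_2)^2<0$. So $\operatorname{Im}\Omega$ is invertible and indefinite, and $\mathbb Z^2+\Omega\mathbb Z^2$ is a lattice. In this proof let $\zeta=(\zeta_1,\zeta_2)$ be the coordinate on $\mathbb C^2$, and write $\zeta=x+\Omega y$ with $x,y\in\mathbb R^2$. The classes in $H^2(M,\mathbb Z)$ are represented by the constant forms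
\[
\eta=a\,dx_1dx_2+b\,dx_1dy_1+c\,dx_1dy_2+d\,dx_2dy_1+e\,dx_2dy_2+f\,dy_1dy_2
\]
with integer coefficients (wedges omitted). A real form $\eta$ has type $(1,1)$ if and only if its $(0,2)$-part vanishes, that is, if and only if $\eta\wedge d\zeta_1\wedge d\zeta_2=0$. From $d\zeta_1=dx_1+z_1dy_1+z_2dy_2$ and $d\zeta_2=dx_2+z_2dy_1+z_3dy_2$ we get
\[
d\zeta_1\wedge d\zeta_2=dx_1dx_2+z_2\,dx_1dy_1+z_3\,dx_1dy_2-z_1\,dx_2dy_1-z_2\,dx_2dy_2+(z_1z_3-z_2^2)\,dy_1dy_2 .
\]
With $\omega=dx_1dx_2dy_1dy_2$ we have $dx_1dy_1dx_2dy_2=-\omega$ and $dx_1dy_2dx_2dy_1=\omega$, so the coefficient of $\omega$ in $\eta\wedge d\zeta_1\wedge d\zeta_2$ is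
\[
a(z_1z_3-z_2^2)+(b-e)z_2-c\,z_1+d\,z_3+f .
\]
By algebraic independence it vanishes if and only if $a=c=d=f=0$ and $b=e$. Thus $NS(M)=\mathbb Z\eta_0$ with $\eta_0=dx_1dy_1+dx_2dy_2$.

Write $\zeta=u+iv$ and $h=(\operatorname{Im}\Omega)^{-1}$, so that $y=hv$ and $u=x+(\operatorname{Re}\Omega)y$. Since $\operatorname{Re}\Omega$ is symmetric, $\sum_jdu_j\wedge dy_j=\sum_jdx_j\wedge dy_j$. Since $h$ is symmetric, $\sum h_{jk}\,d\zeta_j\wedge d\bar\zeta_k=-2i\sum h_{jk}\,du_j\wedge dv_k$. Therefore
\[
\eta_0=\sum_{j,k}h_{jk}\,du_j\wedge dv_k=\frac i2\sum_{j,k}h_{jk}\,d\zeta_j\wedge d\bar\zeta_k .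
\]
So every nonzero class in $NS(M)$ has a Hermitian form that is indefinite of rank $2$. None is positive definite, so $M$ is not projective. A subtorus $C\ne0,M$ would have dimension one, and the pullback of an ample class from the elliptic curve $M/C$ would be a class in $NS(M)$ with Hermitian form of rank $1$. So $M$ is simple.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Lemma~\ref{lem:M} gives the statements on $M$ and a line bundle $L$ with $c_1(L)\ne0$. Put $\tau_1=\tau$, $\tau_2=-1/\tau$ and $q_i=e^{2\pi i\tau_i}$; neither $\tau_i$ is quadratic over $\mathbb Q$. If $\alpha=a+b\tau_i$, with $a,b\in\mathbb Z$, is an endomorphism of $E_{q_i}$, then $\alpha\tau_i=a\tau_i+b\tau_i^2\in\mathbb Z+\mathbb Z\tau_i$, which forces $b=0$. So the one-term families $(q_1)$ and $(q_2)$ are tame, and $X=X(L,q_1)$ and $Y=X(L,q_2)$ are essentially saturated by Proposition~\ref{prop:tame}. The number $\alpha=1/\tau$ is not real and satisfies $\alpha(\mathbb Z+\mathbb Z\tau)=\mathbb Z+\mathbb Z(-1/\tau)$. By Proposition~\ref{prop:nontame}, $X\times Y$ is not essentially saturated.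
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Write $X_i=X(L_i,q_i)$. By Lemma~\ref{lem:tame}, conditions (1) and (2) are equivalent to tameness. In the tame case apply Proposition~\ref{prop:tame}. Otherwise there are $i,j$ with $\operatorname{Hom}(E_{q_i},E_{q_j})\not\subset\mathbb Z$, and $X_i\times X_j$ is not essentially saturated by Proposition~\ref{prop:nontame}. If $i\ne j$, then $X_i\times X_j$ is isomorphic to the subvariety of $\prod_lX_l$ obtained by fixing the other coordinates. If $i=j$, then $X_i$ is not essentially saturated by Lemma~\ref{lem:square}, and it is isomorphic to a subvariety of $\prod_lX_l$ in the same way. In both cases the product is not essentially saturated, because the class is closed under taking subvarieties.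
\end{proof}

\begin{remark}
The manifolds $X(L,q)$ with $c_1(L)\ne0$ are not K\"ahler. Let $S\subset L^\times$ be the unit circle bundle of a Hermitian metric. The diffeomorphism $S\times\mathbb R\to L^\times$, $(x,t)\mapsto e^{2\pi i\tau t}x$, turns multiplication by $q$ into $t\mapsto t+1$, so $X(L,q)$ is diffeomorphic to $S\times\mathbb R/\mathbb Z$. In the Gysin sequence $0\to H^1(M,\mathbb Q)\to H^1(S,\mathbb Q)\to H^0(M,\mathbb Q)\to H^2(M,\mathbb Q)$ the last map sends $1$ to $c_1(L)$, which is nonzero because $H^2(M,\mathbb Z)$ is free. So the first Betti number of $X(L,q)$ is $2g+1$, while that of a compact K\"ahler manifold is even.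
\end{remark}

\begin{thebibliography}{9}

\bibitem{sat}
\emph{On saturation and the model theory of compact K\"ahler manifolds},
\texttt{http://www.math.uwaterloo.ca/\textasciitilde rmoosa/sat.pdf}

\bibitem{frisch}
Frisch, Invent. Math. 4 (1967).

\bibitem{rosenlicht}
Rosenlicht, Amer. J. Math. 78 (1956).

\bibitem{ueno}
Ueno, \emph{Classification theory of algebraic varieties and compact complex spaces}, LNM 439.

\end{thebibliography}
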